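# Greedy++ for densest subgraph: why some graphs need about $\log n$ passes

## One peeling pass is within a factor of two

All graphs are simple and undirected, $G=(V,E)$, $n=|V|$. For a nonempty $S\subseteq V$ let $E(S)$ be the set of edges with both endpoints in $S$.

**Definition (density).** $\mathrm{density}(S)=\frac{|E(S)|}{|S|}$ and $\lambda^*=\max_{\emptyset\ne S\subseteq V}\frac{|E(S)|}{|S|}$. The densest subgraph problem (DSG) asks for $\lambda^*$ and a set attaining it.

A cycle has density $1$. For the complete bipartite graph $K_{2,D}$, an induced subgraph with $x\ge1$ vertices on one side and $y\ge1$ on the other has density $\frac{xy}{x+y}=\left(\frac1x+\frac1y\right)^{-1}$, which increases in both $x$ and $y$; so $\lambda^*(K_{2,D})=\frac{2D}{D+2}$, just below $2$. Note the contrast with the average degree of a $2$-regular graph: a cycle also has all degrees equal to $2$, but only half that density. This contrast drives everything below.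

**Definition (peeling).** One peeling pass removes, again and again, a vertex of minimum current degree until nothing is left, with ties broken arbitrarily. If the order of removal is $v_1,\dots,v_n$, the *suffixes* are the sets $S_i=\{v_i,\dots,v_n\}$. The output is a suffix of maximum density.

**Proposition 1 (Charikar's greedy peeling).** If $G$ has an edge, some suffix of one peeling pass has density at least $\lambda^*/2$, whatever the tie-breaking.

*Proof.* Let $S^*$ attain $\lambda^*$. Since $G$ has an edge, $\lambda^*\ge\frac12>0$, so $|S^*|\ge2$. For $v\in S^*$ we have $|E(S^*\setminus v)|\le\lambda^*(|S^*|-1)$, hence the degree of $v$ inside $S^*$ is $|E(S^*)|-|E(S^*\setminus v)|\ge\lambda^*$. Now stop the pass just before it removes its first vertex $v_i$ of $S^*$. At that moment $S_i\supseteq S^*$, so $v_i$ has current degree at least $\lambda^*$. As $v_i$ has minimum degree, all degrees in $G[S_i]$ are at least $\lambda^*$, so $|E(S_i)|\ge\frac{\lambda^*}2|S_i|$. $\square$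

So an approximation factor of $1-\epsilon$ with $\epsilon\ge\frac12$ costs one pass, on graphs of every size. What changes when $\epsilon<\frac12$? A natural remedy is to repeat the pass, letting each vertex remember how much it was charged in earlier passes.

**Definition (Greedy++ with $T$ iterations).** Set $\mathrm{load}(v,0)=0$ for all $v$. In iteration $t=1,\dots,T$ start with $G'=G$. For $i=1,\dots,n$, let $v_{t,i}$ be a vertex of $G'$ minimizing $\deg_{G'}(v)+\mathrm{load}(v,t-1)$, ties broken arbitrarily; set $\mathrm{load}(v_{t,i},t)=\mathrm{load}(v_{t,i},t-1)+\deg_{G'}(v_{t,i})$; remove $v_{t,i}$ from $G'$. The suffixes of iteration $t$ are $S_{t,i}=\{v_{t,i},\dots,v_{t,n}\}$. The output is a suffix of maximum density over all $t\le T$ and $i\le n$.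

We call $\deg_{G'}(v)+\mathrm{load}(v,t-1)$ the *key* of $v$ at that moment of iteration $t$. The algorithm removes a vertex of minimum key, and the new load of a vertex is its key at removal.

Here is a run by hand on the path $u-v-w$. Iteration 1 may remove $u$ (key $1$), then $v$ (key $1$), then $w$ (key $0$), giving loads $1,1,0$ to $u,v,w$. In iteration 2 the keys start at $2,3,1$; so $w$ goes first with new load $1$. Then $u$ and $v$ both have key $2$; if $u$ goes, it gets load $2$, and $v$ leaves with load $1$. The loads are now $2,1,1$.

Iteration 1 is exactly a peeling pass, so Proposition 1 covers $T=1$. It is known that Greedy++ reaches a $(1-\epsilon)$-approximation within $O\!\left(\frac1{\epsilon^2}\cdot\frac{\Delta(G)}{\lambda^*}\log n\right)$ iterations, where $\Delta(G)$ is the maximum degree. The slides "Densest Subgraph: Supermodularity, Iterative Peeling and Flow" (https://chekuri.cs.illinois.edu/talks/dsg-northwestern.pdf) state the following.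

**Conjecture.** Greedy++ is a $(1-\epsilon)$-approximation after $O(1/\epsilon^2)$ iterations. Precisely: there is an absolute constant $C$ such that for every graph $G$ with at least one edge, every $\epsilon\in(0,1)$, every $T\ge C/\epsilon^2$ and every tie-breaking, the output of Greedy++ with $T$ iterations has density at least $(1-\epsilon)\lambda^*$.

For $\epsilon\ge\frac12$ this is true by Proposition 1, since later iterations only add suffixes to choose from. We shall prove that it is false. We do so first at $\epsilon=\frac15$ with unfavorable ties (Theorem 6), and then for every $\epsilon<\frac12$ and every tie-breaking, with $\Delta/\lambda^*$ bounded (Theorem 7).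

## Two bookkeeping tools

We need a way to certify that a graph has no dense subset.

**Lemma 2 (density certificate).** If each edge of a graph $B$ is split fractionally between its two endpoints so that every vertex receives at most $\mu$, then $|E(S)|\le\mu|S|$ for all $S\subseteq V(B)$.

*Proof.* The edges inside $S$ have total weight $|E(S)|$, and all of that weight goes to vertices of $S$. $\square$

For instance, splitting every edge of a cycle in half gives $\mu=1$. Giving every edge of $K_{d,M}$ to its endpoint on the $M$-side gives $\mu=d$.

Next, what do loads add up to? In one iteration each edge is counted exactly once, in the degree of whichever endpoint is removed first. So if $W$ is a union of connected components of $G$,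
$$\sum_{v\in W}\mathrm{load}(v,t)=t\,|E(W)|. \tag{1}$$
In the path example the sum after two iterations is $4=2\cdot2$.

## A graph that fools one pass, and the second pass on it

To fool one pass, put together a component $A$ that is dense but has a vertex of small degree, and a much larger component $B$ that is regular of slightly larger degree but only half as dense. The pass destroys $A$ while $B$ is still there to dilute it. Let us do this concretely and then watch the second pass. Two lemmas on complete bipartite *blocks* $K_{a,a}$ come first; both are used again in the main proof.

**Lemma 3 (peeling a block).** Suppose that at some moment of an iteration a copy of $K_{a,a}$ is an entire connected component of $G'$, no vertex of it having been removed, and that all its vertices had the same load $\ell$ before the iteration. Then after the iteration the vertices of each side can be numbered $w_1,\dots,w_a$ so that $w_s$ has load at most $\ell+s$.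

*Proof.* A vertex removed from the block has minimum key among all remaining vertices, so in particular within the block; as all old loads there are equal, it has minimum degree in the block. If $s\ge1$ vertices remain on each side, all degrees are $s$, and the next removed vertex of the block, on either side, has degree $s$. Then one side has $s$ vertices of degree $s-1$ and the other has $s-1$ vertices of degree $s$, so the next removal is from the larger side, with degree $s-1$. We are back to equal sides, now of size $s-1$. Thus in round $s=a,a-1,\dots,1$ exactly one vertex of each side is removed, with degree at most $s$. Let $w_s$ be the vertex of the given side removed in round $s$. $\square$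

For $K_{3,3}$ with $\ell=0$ the removal degrees are $3,2$, then $2,1$, then $1,0$.

**Lemma 4 (a peeled block is cheap).** Let $P,Q$ be the sides of a copy of $K_{a,a}$ in $G$, and suppose that before an iteration the vertices of each side can be numbered $w_1,\dots,w_a$ with the load of $w_s$ at most $\ell+s$. Suppose that at some moment of the iteration $x$ vertices of $P$ and $y$ of $Q$ remain, $x+y>0$, that the remaining vertices of $Q$ have neighbors only in $P$, and that each remaining vertex of $P$ has at most $r$ remaining neighbors outside $Q$, where $r\ge0$. Then one of these $x+y$ vertices has key at most $\ell+a+r+1$.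

*Proof.* If $y\ge1$, the smallest index among the $y$ remaining vertices of $Q$ is at most $a-y+1$, so some remaining $q$ has load at most $\ell+a-y+1$; its degree is $x$. Similarly, if $x\ge1$, some remaining $p\in P$ has load at most $\ell+a-x+1$; its degree is at most $y+r$. If $x,y\ge1$, the keys of these two vertices are at most
$$\ell+a-y+1+x\qquad\text{and}\qquad \ell+a-x+1+y+r .$$
The two bounds sum to $2(\ell+a)+2+r$, so one key is at most $\ell+a+1+\frac r2$. If $x=0$, then $q$ has degree $0$ and key at most $\ell+a$. If $y=0$, then $p$ has key at most $\ell+a+r$. $\square$

**Example 5 (one family of blocks).** Let $d,N\ge3$, $k\ge1$, and $G=A\sqcup B$ (disjoint union) with $A=K_{d,Nd}$ and $B$ a disjoint union of $k$ copies of $K_{d+1,d+1}$. Call the $d$-side of $A$ *hubs* and the $Nd$-side *leaves*. Here $\mathrm{density}(A)=\frac{Nd^2}{(N+1)d}=\frac{dN}{N+1}$, and $|E(S)|\le\frac{d+1}2|S|$ for $S\subseteq V(B)$ by splitting edges in half.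

*First pass.* Every induced subgraph of $A$ has a vertex of degree at most $d$: a leaf if there is one, and otherwise any hub, of degree $0$. All keys in $B$ are $d+1$ while $B$ is intact. So all of $A$ is removed before any of $B$, and every suffix either contains $V(B)$ or lies in it. Its density is at most
$$\frac{|E(A)|}{|V(B)|}+\frac{d+1}2=\frac{Nd^2}{2(d+1)k}+\frac{d+1}2 .$$
Taking $d,N$ large and then $k$ large, this is below $(1-\epsilon)\frac{dN}{N+1}$ for any given $\epsilon<\frac12$. So one pass cannot beat the factor $\frac12$.

*Second pass.* In the first pass, as long as all hubs and more than $d$ leaves remain, hubs have degree more than $d$ and leaves have degree $d$, so from $A$ a leaf is removed, with load exactly $d$. Hence $(N-1)d$ leaves, call them full, have load $d$. By Lemma 3 with $\ell=0$ and Lemma 4 with $\ell=0$, $a=d+1$, $r=0$, as long as any vertex of $B$ remains in the second pass the minimum key is at most $d+2<2d$. Consider the first time that a hub or a full leaf is removed. Just before it, all hubs and full leaves are present, so a full leaf has key $d+d=2d$ and a hub has key at least $(N-1)d\ge2d$. So $B$ is already gone, and the current suffix is a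 $K_{d,M}$ with $M\ge(N-1)d$, of density
$$\frac{dM}{d+M}\ge\frac{(N-1)d^2}{Nd}=d\left(1-\frac1N\right).$$
Lemma 2, with every edge of $A$ given to its leaf and the edges of $B$ halved, shows $\lambda^*\le d$. So the second pass recovers a $\left(1-\frac1N\right)$-approximation. The gadget is broken after two passes.

Can a better choice of $B$ repair this? Suppose $B$ is any union of components and we want the same comparison to protect *all* of $B$ in iteration $t+1$: the leaves of $A$ have load about $td$ and key about $(t+1)d$, so we ask $\mathrm{load}(v,t)+\deg_B(v)\ge(t+1)d$ for every $v\in V(B)$. Summing over $B$ and using (1) gives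
$$(t+2)\,|E(B)|\ \ge\ (t+1)\,d\,|V(B)| . \tag{2}$$
With $t=T-1$: protecting all of $B$ through iteration $T$ forces $\mathrm{density}(B)\ge\frac{T}{T+1}d$. If $B$ is to have density below $(1-\epsilon)d$, then $T<\frac{1-\epsilon}\epsilon$. So this comparison cannot reach $T\ge C/\epsilon^2$ for all $\epsilon$. The loss is exactly the identity (1): the average load of $B$ grows only like its density.

The way out is to stop protecting all of $B$. In order to dilute $A$, iteration $t$ needs only *some* part $S_t$ of $B$ to outlive $A$, as long as $S_t$ has many more vertices than $A$ has edges. So let $S_1\supset S_2\supset\cdots$ shrink, sacrificing one layer per pass. The vertices of the surviving core must be charged fully in every pass. This is possible if each layer hangs on the next one outward: a vertex of a deeper layer is removed while its neighbors in the adjacent outer layer are still present, so that those edges are charged to the deep vertex. To keep the density low, an outer vertex may carry only a few deeper ones, so each layer must be larger than the next one inward by a constant factor. The price is a graph of size exponential in $T$, which is precisely a bound $T=\Omega(\log n)$.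

## A layered graph sacrificing one layer per pass

**Theorem 6.** Let $\epsilon=1/5$. For every integer $T\ge1$ there are a graph $G$ with $n<2^{T+14}$ vertices and a tie-breaking for which the output of Greedy++ with $T$ iterations has density $<(1-\epsilon)\lambda^*$.

This refutes the conjecture: given $C$, take $T=\max(1,\lceil25C\rceil)\ge C/\epsilon^2$. Since $T>\log_2n-14$, it also shows that for $\epsilon=\frac15$ and worst-case ties no bound $o(\log n)$ can hold.

**Step 1: the graph.** Let $b=4000$, $D=98$ and $m_j=2^{T+1-j}b$ for $1\le j\le T+1$. Put $G=A\sqcup B$.

The bait is $A=K_{2,98}$. Every induced subgraph of $A$ has a vertex of degree at most $2$. Also $|E(A)|=196$ and $\mathrm{density}(A)=\frac{196}{100}=1.96$, so $\lambda^*\ge1.96$.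

The graph $B$ has levels $L_1,\dots,L_{T+1}$, with $L_1$ outermost and $L_{T+1}$ the core. For $j\le T$ the level is $L_j=P_j\cup Q_j$ with $|P_j|=|Q_j|=m_j$, and inside it there is a disjoint union of blocks $K_{2,2}$, each with one side in $P_j$ and the other in $Q_j$. The core is $L_{T+1}=P_{T+1}$, with $b$ vertices and no inner edges, and $Q_{T+1}=\emptyset$. For $1\le j\le T$ each vertex of $P_{j+1}$ is joined to exactly two vertices of $P_j$, and each vertex of $P_j$ to exactly one vertex of $P_{j+1}$; this is possible because $m_j=2m_{j+1}$. There are no other edges.

The number of vertices is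
$$n=100+b+2b(2+4+\dots+2^T)=100+4000\,(2^{T+2}-3)<16000\cdot2^T<2^{T+14}.$$

**Step 2: $B$ has low density.** Split each block edge $pq$ as $\frac34$ to $q\in Q_j$ and $\frac14$ to $p\in P_j$. Give each edge between $P_{j+1}$ and $P_j$ entirely to its endpoint in $P_j$. Then each $q$ receives $2\cdot\frac34=\frac32$, each $p\in P_j$ with $j\le T$ receives $2\cdot\frac14+1=\frac32$, and the vertices of $P_{T+1}$ receive $0$. By Lemma 2, $|E(S)|\le\frac32|S|$ for all $S\subseteq V(B)$.

Let us see the first pass when $T=2$. The degrees in $B$ are $2$ for vertices of $Q_1,Q_2$, $2+1=3$ for $P_1$, $2+2+1=5$ for $P_2$, and $2$ for $P_3$. With favorable ties the pass removes $A$; then $P_3$, with degree $2$ each; then $Q_2$, with degree $2$ each; then $P_2$, whose vertices have now lost everything but their two neighbors in $P_1$; finally the $4$-cycles of $L_1$. After this pass every vertex of $L_2\cup L_3$ has load exactly $2$, although $P_2$ had degree $5$, and only $L_1$ has smaller loads. In the second pass $L_1$ will go early, and $L_2\cup L_3$ will play the role that $B$ played before. The general statement is as follows.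

**Step 3: the invariant.** Let $S_t=\bigcup_{j\ge t}L_j$, and let $H(t)$ say: *after iteration $t$ all loads are at most $2t$, and every vertex of $S_{t+1}$ has load exactly $2t$.* $H(0)$ holds. Let $1\le t\le T$ and assume $H(t-1)$. We choose the ties of iteration $t$ so that it runs in three phases, and derive $H(t)$.

**Step 4 (Phase 1): everything outside $S_t$ is removed while $S_t$ stays intact, with new loads at most $2t$.** While $S_t$ is intact, every vertex of $S_t$ has degree at least $2$ inside $S_t$: a vertex of $Q_i$ has its two block neighbors; a vertex of $P_t$ has its two neighbors in $Q_t$ (note $t\le T$); a vertex of $P_i$ with $i>t$ has its two neighbors in $P_{i-1}\subseteq S_t$. By $H(t-1)$ all loads in $S_t$ are $2(t-1)$, so all keys in $S_t$ are at least $2t$.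

Suppose a vertex outside $S_t$ remains. We claim some remaining vertex outside $S_t$ has current degree at most $2$, hence key at most $2(t-1)+2=2t$. If part of $A$ remains, this is the property of $A$. Otherwise let $j<t$ be the smallest level with a remaining vertex. A remaining $q\in Q_j$ has only its block neighbors, so degree at most $2$. If no vertex of $Q_j$ remains, a remaining $p\in P_j$ has no remaining neighbor in $Q_j$ or in $P_{j-1}$ and only one neighbor in $P_{j+1}$, so its degree is at most $1$.

So the minimum key is at most $2t$ and is attained outside $S_t$. Break ties in favor of vertices outside $S_t$. Each removed vertex gets new load at most $2t$.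

**Step 5 (Phase 2): $S_{t+1}$ is removed, each vertex receiving load exactly $2t$.** Now exactly $S_t$ remains, with all loads $2(t-1)$. Remove vertices in the order $P_{T+1}$; then $Q_T$, $P_T$; then $Q_{T-1}$, $P_{T-1}$; and so on down to $Q_{t+1}$, $P_{t+1}$. Throughout, every remaining vertex has degree at least $2$: a remaining $q\in Q_i$ still has both neighbors in $P_i$, since $Q_i$ goes before $P_i$; a remaining $p\in P_i$ with $i>t$ has both neighbors in $P_{i-1}$; a vertex of $P_t$ has both neighbors in $Q_t$. The vertex being removed has degree exactly $2$: this is clear for $q\in Q_i$, and a vertex $p\in P_i$ has lost its neighbors in $Q_i$ and $P_{i+1}$, keeping only two in $P_{i-1}$. So each removed vertex has key $2t$, which is the minimum, and the order is a legitimate choice.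

**Step 6 (Phase 3): the level $L_t$ is sacrificed.** What remains is a disjoint union of $4$-cycles with old loads $2(t-1)$. All degrees are at most $2$, so the new loads are at most $2t$. This proves $H(t)$.

**Step 7: no suffix is dense.** Consider a suffix $S$ of an iteration $t\le T$. If it occurs up to the end of Phase 1, then $S\supseteq S_t\supseteq P_{T+1}$, so $|S|\ge b$ and
$$\frac{|E(S)|}{|S|}\le\frac{|E(A)|+\frac32|S\cap V(B)|}{|S|}\le\frac{196}{4000}+\frac32=1.549 .$$
Otherwise $S\subseteq V(B)$ and its density is at most $1.5$. But $(1-\epsilon)\lambda^*\ge0.8\cdot1.96=1.568>1.549$. $\blacksquare$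

## Ties and constants in the layered graph

The graph of Theorem 6 depends completely on the ties. Break ties in iteration $1$ in favor of $B$ instead. Every nonempty induced subgraph of $B$ has a vertex of degree at most $2$: in its lowest-numbered level $j$, a vertex of $Q_j$ has degree at most $2$, and if there is none, a vertex of $P_j$ has degree at most $1$. All degrees in $A=K_{2,98}$ are at least $2$ while $A$ is intact. So all of $B$ can be removed first, and the suffix $V(A)$, of density $1.96$, is found in the first pass. Since $B$ has no subset of density above $\frac32$ and $\lambda^*(A)=1.96$, that is the optimum.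

To defeat every tie-breaking we must turn each tie into a strict inequality. There were ties in two places.

First, in Phase 1, $S_t$ was tied with $A$ and with the sacrificed levels. We replace $2$ by a large number $c$, the size of the innermost blocks, and let $A=K_{d,Nd}$ with $d=c-1$. The sacrificed levels will be kept below $S_t$ by Lemma 4.

Second, in Phase 2, the levels were tied among each other. We let level $i$ have its own block size $a_i$ with $a_1>a_2>\dots>a_{T+1}=c$, so that in iteration $t$ the keys $ta_i$ of different levels differ and the core goes first.

These two changes work against each other: a sacrificed outer level has larger blocks than the core, and in iteration $t$ its load can be about $(t-1)a_1$, which must be safely below the core's key $tc$. With $a_1=c+T$ the excess is about $(t-1)T\le T^2$, so $c$ should be a large multiple of $T^2$.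

Finally, the factor. Let each vertex of $P_i$ carry at most $r$ vertices of $P_{i+1}$, with $r\approx\rho c$. The certificate will give density about $\frac{c+r}2=\frac{1+\rho}2c$, against about $c$ for $A$. Levels shrink by the factor about $\frac cr\approx\frac1\rho$. (Theorem 6 has $c=2$, $r=1$, $\rho=\frac12$.) Small $\rho$ brings the ratio close to $\frac12$.

## Every $\epsilon<\frac12$ and every tie-breaking

**Theorem 7.** Let $0<\epsilon<\frac12$ and $0<\rho<1-2\epsilon$. There is a constant $M=M(\epsilon,\rho)$ such that for every $T\ge1$ there is a graph $G$ with
$$n\le M\,T^5\rho^{-T},\qquad\Delta(G)\le M\lambda^*,$$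
for which, under **every** tie-breaking, the output of Greedy++ with $T$ iterations has density $<(1-\epsilon)\lambda^*$.

**Step 1: the parameters.** Fix integers $N$ and $\kappa$, depending only on $\epsilon,\rho$, with $\kappa\ge\max\left(2,\frac2\rho,\frac2{1-\rho}\right)$ and
$$\frac{1+\rho}2+\frac3{2\kappa}<(1-\epsilon)\left(1-\frac1\kappa\right)\frac N{N+1}. \tag{3}$$
This is possible: as $\kappa,N\to\infty$ the left side tends to $\frac{1+\rho}2$ and the right side to $1-\epsilon$, and $\frac{1+\rho}2<1-\epsilon$. Put
$$c=\kappa T^2,\quad r=\lfloor\rho c\rfloor,\quad d=c-1,\quad b=Nc^2,\quad a_i=c+T+1-i\ (1\le i\le T+1),\quad\alpha=a_1=c+T.$$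
Since $\rho c\ge\rho\kappa\ge2$ we have $r\ge1$, and $a_1>a_2>\dots>a_{T+1}=c>r$ because $\rho<1$.

The inequality that will keep sacrificed levels below the core is
$$(t-1)\alpha+r+1<tc\qquad(1\le t\le T). \tag{4}$$
Inserting $\alpha=c+T$, it is equivalent to $(t-1)T+r+1<c$. Now $(t-1)T+1\le T^2-T+1\le T^2$, while $c-r\ge(1-\rho)\kappa T^2\ge2T^2\ge T^2+1$, so (4) holds.

**Step 2: the graph.** Let $m_{T+1}=b$ and
$$m_i=a_i\left\lceil\frac{a_{i+1}m_{i+1}}{r\,a_i}\right\rceil\quad(i=T,\dots,1),\qquad\text{so}\quad a_i\mid m_i\quad\text{and}\quad a_{i+1}m_{i+1}\le r\,m_i. \tag{5}$$
Let $G=A\sqcup B$.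

The bait is $A=K_{d,Nd}$. Every induced subgraph has a vertex of degree at most $d$: any vertex of the $Nd$-side, or, if there is none, any vertex of the other side, of degree $0$. Also $|E(A)|=Nd^2\le b$ and $\mathrm{density}(A)=d\frac N{N+1}$.

The graph $B$ has levels $L_i=P_i\cup Q_i$ for $i\le T$ with $|P_i|=|Q_i|=m_i$, inducing $m_i/a_i$ disjoint blocks $K_{a_i,a_i}$, each with sides in $P_i$ and $Q_i$. The core $L_{T+1}=P_{T+1}$ is an independent set of $b$ vertices, and $Q_{T+1}=\emptyset$. For $1\le i\le T$, each vertex of $P_{i+1}$ has exactly $a_{i+1}$ neighbors in $P_i$, and each vertex of $P_i$ has at most $r$ neighbors in $P_{i+1}$. There are no other edges.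

Such a simple bipartite graph between $P_{i+1}$ and $P_i$ exists. Place $P_i$ on a cycle and let the vertices of $P_{i+1}$ successively take consecutive intervals of length $a_{i+1}$. As $m_i$ is a positive multiple of $a_i$, we have $a_{i+1}<a_i\le m_i$, so no interval repeats a vertex and no double edge arises. The intervals together run over $a_{i+1}m_{i+1}\le rm_i$ places, which is at most $r$ full turns, so each vertex of $P_i$ is taken at most $r$ times. (For example, three intervals of length $4$ on a cycle $1,\dots,6$ are $1234$, $5612$, $3456$, and each point is taken exactly twice.)

**Step 3: $B$ has low density.** In level $i\le T$ split a block edge $pq$ as $w=\frac{a_i+r}{2a_i}$ to $q\in Q_i$ and $1-w$ to $p\in P_i$; here $w\le1$ since $r<c\le a_i$. Give each edge between $P_{i+1}$ and $P_i$ to its endpoint in $P_i$. Each $q\in Q_i$ gets $a_iw=\frac{a_i+r}2$. Each $p\in P_i$ with $i\le T$ gets at most $a_i(1-w)+r=\frac{a_i-r}2+r=\frac{a_i+r}2$. Vertices of $P_{T+1}$ get $0$. By Lemma 2,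
$$|E(S)|\le\mu|S|\quad\text{for all }S\subseteq V(B),\qquad\mu=\frac{\alpha+r}2=\frac{c+T+r}2. \tag{6}$$

**Step 4: the invariant.** Let $S_t=\bigcup_{i\ge t}L_i$. The invariant must record the exact loads of the protected levels, and good enough bounds for what has been sacrificed; the level sacrificed last is described more finely. For $0\le t\le T$ let $H(t)$ be the following statement about the loads after iteration $t$:

* (a) for each $i>t$, every vertex of $L_i$ has load exactly $ta_i$;
* (b) for each $j<t$, every vertex of $L_j$ has load at most $(t-1)\alpha+r+1$;
* (c) if $t\ge1$: in each block of $L_t$, the vertices of each side can be numbered $w_1,\dots,w_{a_t}$ so that $w_s$ has load at most $(t-1)a_t+s$;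
* (d) every vertex of $A$ has load at most $td$.

$H(0)$ is clear. Let $1\le t\le T$, assume $H(t-1)$, and run iteration $t$ with arbitrary tie-breaking.

**Step 5 (Phase 1): all vertices outside $S_t$ are removed before any vertex of $S_t$.** While $S_t$ is intact, all its keys are at least $tc$. Indeed, by (a) of $H(t-1)$ the loads in $L_i$, $i\ge t$, equal $(t-1)a_i$. A vertex of $Q_i$ has degree $a_i$; a vertex of $P_t$ has $a_t$ neighbors in $Q_t$; a vertex of $P_i$ with $i>t$ has $a_i$ neighbors in $P_{i-1}\subseteq S_t$. So the keys in $L_i$ are at least $ta_i\ge tc$.

We show that the vertices outside $S_t$ offer a smaller key, as long as any of them remains.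

(i) *If a vertex of $A$ remains, the minimum key is at most $td<tc$.* By the degree property of $A$ some remaining vertex of $A$ has degree at most $d$, and by (d) its load is at most $(t-1)d$.

(ii) *If a vertex of $L_1\cup\dots\cup L_{t-1}$ remains, the minimum key is at most $(t-1)\alpha+r+1<tc$.* The last inequality is (4). Let $j<t$ be the smallest level with a remaining vertex, and take a block of $L_j$ with $x$ remaining vertices in $P_j$ and $y$ in $Q_j$, $x+y>0$. The set $P_{j-1}$ is gone or does not exist, so a remaining $p$ of this block has its neighbors in $Q_j$, at most $y$ of them, and at most $r$ in $P_{j+1}$. A remaining $q$ has degree $x\le a_j$.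

Suppose $j<t-1$. By (b) of $H(t-1)$ the loads in $L_j$ are at most $(t-2)\alpha+r+1$. If $y>0$, some $q$ has degree at most $a_j\le\alpha$; if $y=0$, some $p$ has degree at most $r\le\alpha$. Either way some key is at most $(t-1)\alpha+r+1$.

Suppose $j=t-1$. By (c) of $H(t-1)$, Lemma 4 applies with $a=a_j$ and $\ell=(t-2)a_j$. It gives a key of at most $(t-1)a_j+r+1\le(t-1)\alpha+r+1$.

This proves (ii). By (i) and (ii), while a vertex outside $S_t$ remains, the minimum key is less than $tc$, so the removed vertex is outside $S_t$ and $S_t$ stays intact. If the removed vertex is in $A$, its new load is the minimum key, at most $td$ by (i); this is (d) for $t$. If it is in $L_j$ with $j<t$, its new load is at most $(t-1)\alpha+r+1$ by (ii); this is (b) for $t$.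

**Step 6 (Phase 2): the levels $L_{T+1},L_T,\dots,L_{t+1}$ are removed in this order, each vertex of $L_i$ with key exactly $ta_i$.** Let $t+1\le i\le T+1$ and suppose that exactly $L_t\cup\dots\cup L_i$ remains; for $i=T+1$ this is the situation at the end of Phase 1. Until $L_i$ is exhausted we maintain that the remaining set is
$$L_t\cup\dots\cup L_{i-1}\cup X\cup Y,\qquad X\subseteq P_i,\ Y\subseteq Q_i,\ \text{with all neighbors of } Y \text{ in } P_i \text{ lying in } X.$$
At first $X=P_i$ and $Y=Q_i$. Suppose $X\cup Y\ne\emptyset$ and look at the keys.

A vertex of $L_h$ with $t\le h<i$ has all its $a_h$ block neighbors present, so its key is at least $(t-1)a_h+a_h=ta_h>ta_i$. A vertex of $Y$ has exactly its $a_i$ block neighbors, all in $X$, so its key is exactly $(t-1)a_i+a_i=ta_i$. A vertex $p\in X$ has its $a_i$ neighbors in $P_{i-1}$ present and none in $P_{i+1}$, which is gone or does not exist; so its key is $ta_i+|N(p)\cap Y|$, where $N(p)$ is the set of neighbors of $p$ in $G$.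

Hence the minimum key is $ta_i$; it is attained on $Y$ if $Y\ne\emptyset$ and on $X$ otherwise. The removed vertex is either in $Y$, or in $X$ with no neighbor in $Y$. In both cases the property of $(X,Y)$ is preserved, and the new load is $ta_i$. Continue until $L_i$ is exhausted, then pass to $i-1$. This proves (a) for $t$. The strict decrease of the $a_i$ was used in $ta_h>ta_i$; ties inside $L_i$ are harmless, since every choice gives the same load.

**Step 7 (Phase 3): the level $L_t$ is sacrificed.** Exactly $L_t$ remains, with all old loads equal to $(t-1)a_t$ by (a) of $H(t-1)$. Its blocks are intact and are now separate components. Lemma 3 with $a=a_t$ and $\ell=(t-1)a_t$ gives (c) for $t$. So $H(t)$ holds, which completes the induction.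

**Step 8: no suffix is dense.** A suffix $S$ of iteration $t\le T$ either contains $S_t\supseteq P_{T+1}$, or is contained in $S_t\subseteq V(B)$. In the first case $|S|\ge b$, and by (6) its density is at most
$$\frac{|E(A)|+\mu|S\cap V(B)|}{|S|}\le\frac{|E(A)|}b+\mu\le1+\mu .$$
In the second case it is at most $\mu$. Since $r\le\rho c$, $\frac Tc\le\frac1\kappa$ and $\frac1c\le\frac1\kappa$, inequality (3) gives
$$1+\mu=1+\frac{c+T+r}2\le c\left(\frac{1+\rho}2+\frac1{2\kappa}+\frac1\kappa\right)<(1-\epsilon)\,c\left(1-\frac1\kappa\right)\frac N{N+1}\le(1-\epsilon)\,c\left(1-\frac1c\right)\frac N{N+1}.$$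
The last expression is $(1-\epsilon)\,d\frac N{N+1}=(1-\epsilon)\,\mathrm{density}(A)\le(1-\epsilon)\lambda^*$. So every suffix has density less than $(1-\epsilon)\lambda^*$.

**Step 9: the maximum degree.** Since $T\le c$ we have $\alpha\le2c$. A vertex of $P_i$ has at most $a_i$ block neighbors, at most $a_i$ neighbors in $P_{i-1}$ and at most $r$ in $P_{i+1}$, so degrees in $B$ are at most $2\alpha+r\le5c$. Degrees in $A$ are at most $Nd\le Nc$. Further, $\lambda^*\ge d\frac N{N+1}\ge\frac{c-1}2\ge\frac c4$, as $c\ge2$. So $\Delta/\lambda^*\le\max(20,4N)$.

**Step 10: the size.** Let $\beta=\alpha/r>1$. Dropping the ceiling in (5),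
$$m_i\le\frac{a_{i+1}m_{i+1}}r+a_i\le\beta m_{i+1}+\alpha .$$
Iterating from $m_{T+1}=b$, we get $m_i\le\beta^{T+1-i}b+\alpha(1+\beta+\dots+\beta^{T-i})\le\beta^T(b+\alpha T)$ for $1\le i\le T$. Hence, using $|V(A)|=(N+1)d$,
$$n\le(N+1)c+b+2T\beta^T(b+\alpha T).$$
It remains to bound $\beta^T$. As $r\ge\rho c-1$,
$$\beta\le\frac{c+T}{\rho c-1}=\frac1\rho\cdot\frac{1+T/c}{1-1/(\rho c)} .$$
For $0\le z\le\frac12$ we have $(1-z)^{-1}\le e^{2z}$: the function $-\ln(1-z)$ is convex, equals $0$ at $z=0$ and $\ln2\le1$ at $z=\frac12$, so it lies below $2z$ on this interval. We may take $z=\frac1{\rho c}$ since $\rho c\ge2$. Together with $1+z\le e^z$,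
$$\beta^T\le\rho^{-T}\exp\left(\frac{T^2}c+\frac{2T}{\rho c}\right)\le\rho^{-T}\exp\left(\frac1\kappa+\frac2{\rho\kappa}\right)\le e^2\rho^{-T},$$
because $c=\kappa T^2$, $\kappa\ge2$ and $\rho\kappa\ge2$. With $b=N\kappa^2T^4$ and $\alpha T\le2cT=2\kappa T^3$, and since $\rho^{-T}\ge1$,
$$n\le\left[(N+1)\kappa+N\kappa^2+2e^2(N\kappa^2+2\kappa)\right]T^5\rho^{-T}.$$
Let $M$ be the maximum of the bracket, $20$ and $4N$. It depends only on $\epsilon$ and $\rho$. $\blacksquare$

## From graph size to iteration count

Let $\tau(n,\epsilon)$ be the least $T$ such that on every $n$-vertex graph with an edge, at least one tie-breaking makes Greedy++ with $T$ iterations $(1-\epsilon)$-approximate. A lower bound on $\tau$ is therefore a lower bound even for the luckiest ties.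

**Corollary 8.**

1. For $\epsilon\in[\frac12,1)$, one iteration suffices for every tie-breaking.
2. For each fixed $\epsilon\in(0,\frac12)$,
$$\liminf_{n\to\infty}\frac{\tau(n,\epsilon)}{\ln n}\ \ge\ \frac1{\ln\frac1{1-2\epsilon}} .$$
In particular, for no $\epsilon<\frac12$ is there any bound $f(\epsilon)$ independent of $n$.
3. For each fixed $\epsilon\in(0,\frac12)$ there is a constant $C_\epsilon$ such that on the class of graphs with $\Delta\le C_\epsilon\lambda^*$ the worst-case number of iterations is $\Theta_\epsilon(\log n)$, under best or worst tie-breaking. So the $\log n$ in the known bound $O(\epsilon^{-2}\frac\Delta{\lambda^*}\log n)$ cannot be removed.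

*Proof.* Part 1 is Proposition 1, since $\frac12\ge1-\epsilon$. With part 2 it shows that the threshold $\frac12$ is sharp.

**Padding.** For part 2 we need graphs with exactly $n$ vertices. Fix $\rho\in(0,1-2\epsilon)$ and $M=M(\epsilon,\rho)$. For $n\ge M/\rho$ let $T$ be the largest integer with $MT^5\rho^{-T}\le n$; it exists because the left side increases to infinity with $T$. Take the graph of Theorem 7 for this $T$ and add isolated vertices until there are exactly $n$ vertices. An isolated vertex always has degree $0$ and load $0$. A removed non-isolated vertex has minimum key among all remaining vertices, hence among the remaining non-isolated ones, and keys of non-isolated vertices do not depend on the padding; so the run, restricted to the original vertices, is a run of Greedy++ on the original graph. A suffix of the padded run consists of isolated vertices together with a suffix of the original run or the empty set, so its density is at most that of the original suffix, or $0$. The padding does not change $\Delta$, nor $\lambda^*$, since deleting isolated vertices from a set with at least one edge does not lower its density. Hence Greedy++ with $T$ iterations fails on the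 padded graph under every tie-breaking.

**Fewer iterations fail too.** A run with $T'\le T$ iterations can be continued to one with $T$ iterations, which has more suffixes to choose from. So if $T'$ iterations succeeded under some tie-breaking, so would $T$. Therefore $\tau(n,\epsilon)>T$.

**Asymptotics.** By the choice of $T$, $n<M(T+1)^5\rho^{-(T+1)}$, that is,
$$\ln n<\ln M+5\ln(T+1)+(T+1)\ln\frac1\rho .$$
As $n\to\infty$ also $T\to\infty$, and we get $\liminf T/\ln n\ge1/\ln\frac1\rho$. So $\liminf\tau(n,\epsilon)/\ln n\ge1/\ln\frac1\rho$ for every $\rho<1-2\epsilon$. Letting $\rho\uparrow1-2\epsilon$ gives part 2.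

**Bounded $\Delta/\lambda^*$.** For part 3 fix one $\rho\in(0,1-2\epsilon)$ and let $C_\epsilon=M(\epsilon,\rho)$. The padded graphs satisfy $\Delta\le C_\epsilon\lambda^*$, so the lower bound $\Omega_\epsilon(\log n)$ holds inside this class under the best tie-breaking, and all the more under the worst. Conversely, on this class the known bound quoted in the first section, which concerns the algorithm with ties broken arbitrarily, is $O(\epsilon^{-2}C_\epsilon\log n)=O_\epsilon(\log n)$. $\square$
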